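\title{The metric dimension of Cartesian powers of a graph: a counterexample and a two-sided bound}

\begin{abstract}
Let $m(G,n)$ be the metric dimension of the $n$-th Cartesian power of a connected graph $G$ on $q$ vertices. A counting argument gives $m(G,n)\ge(2-o(1))\,n/\log_q n$, and it has been conjectured that this bound is asymptotically tight for every $G$. We show that the conjecture fails for the triangular graph $T_7=L(K_7)$ on $21$ vertices, for the product of $T_7$ with any connected graph, and for some graph of every sufficiently large order. The lower bound replaces the uniform distribution in the counting argument by a positive-definite weight on a set of differences. We also prove an upper bound in terms of lattice packings, so that for every $G$ the normalized metric dimension lies between two parameters $\log_q\Theta(G)$ and $\log_q\tau(G)$.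
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite. A set $S$ of vertices of a connected graph $H$ \emph{resolves} $H$ if the map $x\mapsto(d_H(x,y))_{y\in S}$ is injective on $V(H)$, that is, if every vertex is determined by its distances to the vertices of $S$. The \emph{metric dimension} of $H$ is the least size of a resolving set. The \emph{Cartesian product} $G\mathbin{\square}H$ has vertex set $V(G)\times V(H)$; two pairs are adjacent if they agree in one coordinate and are adjacent in the other. Distances add: $d((p,p'),(v,v'))=d_G(p,v)+d_H(p',v')$. For a connected graph $G$ on $q\ge2$ vertices let $G^n$ be the product of $n$ copies of $G$, so that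
\[
d(x,y)=\sum_{i=1}^n d_G(x_i,y_i)\qquad (x,y\in V(G)^n),
\]
and let $m(G,n)$ be the metric dimension of $G^n$. One may think of $x$ as a hidden word of length $n$ over the alphabet $V(G)$, of $y\in S$ as a query fixed in advance, and of $d(x,y)$ as the answer. For $G=K_q$ the answer is the number of positions in which $x$ and $y$ differ.

For $n=1$ the shape of $G$ matters a great deal: an endpoint resolves a path, while $K_q$ needs $q-1$ vertices. For large $n$ a counting argument suggests that only $q$ matters. Let $b$ be the diameter of $G$. Each answer lies in $\{0,\dots,bn\}$, so $m$ queries can resolve $G^n$ only if $q^n\le(bn+1)^m$, which gives $m\ge(1-o(1))\,n/\log_q n$. A factor $2$ is gained from concentration. For a uniformly random word $x$, the answer $d(x,y)$ is a sum of $n$ independent bounded random variables. If $m\le n$, then for at least half of all words each of the $m$ answers lies within $O(\sqrt{n\ln n})$ of its mean. Hence $q^n/2\le n^{(1/2+o(1))m}$, and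
\begin{equation}\label{eq:count}
m(G,n)\ge(2-o(1))\,\frac{n}{\log_q n}.
\end{equation}
(The argument is carried out in full, in greater generality, in Section~\ref{sec:lower}.) It is natural to guess that well-chosen queries waste nothing, and this is the conjecture posed in \cite{problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{For every connected graph $G$ on $q\ge 2$ vertices, $m(G,n)=(2+o(1))\,n/\log_q n$ as $n\to\infty$.}
\medskip

The following cases are known. Erd\H{o}s and R\'enyi (1963) showed that $(2+o(1))\,n/\log_2 n\le m(K_2,n)\le(3+o(1))\,n/\log_2 n$, and Lindstr\"om (1964) and, independently, Cantor and Mills (1966) showed that $m(K_2,n)=(2+o(1))\,n/\log_2n$. Chv\'atal (1974) proved $m(K_q,n)\le(2(2+\log_q2)+o(1))\,n/\log_qn$. Kabatianski (1999) proved $m(K_q,n)\ge(2+o(1))\,n/\log_qn$, with equality for $q=3,4$. Jiang and Polyanskii (2017) proved the conjectured formula for complete graphs, paths, cycles and complete bipartite graphs, and for every connected graph on $q\le9$ vertices except $5$ specific graphs.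

We show that the conjecture is false. The \emph{triangular graph} $T_7=J(7,2)=L(K_7)$ has as vertices the $21$ two-element subsets of $[7]=\{1,\dots,7\}$, with $A$ and $B$ adjacent if and only if $|A\cap B|=1$. Two disjoint pairs $\{a,b\}$ and $\{c,d\}$ have the common neighbor $\{a,c\}$, so $T_7$ is connected and
\begin{equation}\label{eq:T7dist}
d(A,B)=2-|A\cap B|\qquad\text{for all }A,B\in V(T_7).
\end{equation}

\begin{theorem}\label{thm:T7}
There is a real number $\Theta_0>21$ such that, with $\lambda=\log_{21}\Theta_0>1$,
\[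
\liminf_{n\to\infty}\frac{m(T_7,n)}{2n/\log_{21}n}\ \ge\ \lambda\ >\ 1 .
\]
\end{theorem}

\begin{theorem}\label{thm:many}
There are $c>0$ and $q_0$ such that for every $q\ge q_0$ some connected graph $G$ on $q$ vertices satisfies
\[
\liminf_{n\to\infty}\frac{m(G,n)}{2n/\log_q n}\ \ge\ 1+c .
\]
Moreover, $T_7\mathbin{\square}H$ violates the conjecture for every connected graph $H$.
\end{theorem}

The lower bound behind these results applies to every graph, and it has a counterpart from above. Definition~\ref{def:Theta} introduces a positive-definiteness parameter $\Theta(G)\ge q$, and Definition~\ref{def:tau} introduces a lattice-packing parameter $\tau(G)<\infty$.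

\begin{theorem}\label{thm:two}
For every connected graph $G$ on $q\ge2$ vertices,
\[
\log_q\Theta(G)\ \le\ \liminf_{n\to\infty}\frac{m(G,n)}{2n/\log_q n}\ \le\ \limsup_{n\to\infty}\frac{m(G,n)}{2n/\log_q n}\ \le\ \log_q\tau(G).
\]
\end{theorem}

Section~\ref{sec:lower} proves the lower bound in Theorem~\ref{thm:two}. Section~\ref{sec:T7} reduces Theorem~\ref{thm:T7} to an inequality for seven complex numbers of modulus one, which is proved in Section~\ref{sec:seven}. Section~\ref{sec:many} proves Theorem~\ref{thm:many}, Section~\ref{sec:upper} proves the upper bound in Theorem~\ref{thm:two}, and Section~\ref{sec:compare} compares the two bounds. We use throughout that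
\begin{equation}\label{eq:normal}
\frac{m(G,n)}{2n/\log_q n}=\frac{m(G,n)\ln n}{2n\ln q}.
\end{equation}

\section{A lower bound from positive-definite weights}\label{sec:lower}

\subsection{Differences instead of points}

The reason why \eqref{eq:count} can fail to be tight is visible in a problem without graphs.

\begin{example}\label{ex:013}
Let $P=\{0,1,3\}$ and let $M$ be an $m\times n$ matrix with entries $0$ and $1$ such that $x\mapsto Mx$ is injective on $P^n$. The counting argument of the introduction gives $m\ge(2-o(1))\,n\ln3/\ln n$. But $M$ is linear, so injectivity on $P^n$ means that $Mv\ne0$ for every nonzero $v\in\Delta^n$, where $\Delta=P-P=\{-3,\dots,3\}$. The larger set $P'=\{0,1,2,3\}$ has the same set of differences. Hence $M$ is injective on $(P')^n$, and the same count gives $m\ge(2-o(1))\,n\ln4/\ln n$. The alphabet $P$ has three letters but behaves like an alphabet of four.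
\end{example}

The set $P'$ enters only through the difference $U=X-X'$ of two independent uniform elements of $P'$. This variable takes the value $v$ with probability $g(v)/16$, where $g(0)=4$, $g(\pm1)=3$, $g(\pm2)=2$, $g(\pm3)=1$. It takes values in $\Delta$; its characteristic function $|1+w+w^2+w^3|^2/16$ is nonnegative on the unit circle; and the effective alphabet size $4$ is $1/\Pr(U=0)$. We shall see that any weight $g$ with the first two properties yields a lower bound, whether or not it comes from a set. To apply this to a graph we must first write its distances as linear functions.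

\begin{definition}\label{def:model}
A \emph{linear model} of $G$ consists of a map $\rho:V(G)\to\mathbb Z^r$ and, for each $v\in V(G)$, a homomorphism $\ell_v:\mathbb Z^r\to\mathbb Z$ and a constant $c_v$ such that
\[
d_G(p,v)=\ell_v(\rho(p))+c_v\qquad\text{for all }p\in V(G).
\]
Its \emph{difference set} is $\Delta_\rho=\{\rho(p)-\rho(p'):p,p'\in V(G)\}$.
\end{definition}

The map $\rho$ is injective: if $\rho(p)=\rho(p')$, then $d_G(p',p)=d_G(p,p)=0$. Every connected graph has a linear model, namely $\rho(p)=(d_G(p,v))_{v}\in\mathbb Z^{V(G)}$ with $\ell_v$ the coordinate maps and $c_v=0$.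

Let $\mathbb T=\{z\in\mathbb C:|z|=1\}$. For $w\in\mathbb T^r$ and $v\in\mathbb Z^r$ write $w^v=\prod_iw_i^{v_i}$, and for a finitely supported $f:\mathbb Z^r\to\mathbb R$ put $\hat f(w)=\sum_vf(v)w^v$. Fourier inversion states that $f(v)=\int_{\mathbb T^r}\hat f(w)\,w^{-v}\,dw$, where $dw$ is the uniform probability measure. We need two consequences, valid when $\hat f\ge0$ on $\mathbb T^r$:
\begin{equation}\label{eq:pd}
f(-v)=f(v)\qquad\text{and}\qquad f(v)\le f(0)\qquad\text{for all }v .
\end{equation}
Indeed, $f(-v)=\overline{f(v)}=f(v)$ because $\hat f$ and $f$ are real, and $f(v)\le\int|\hat f|=\int\hat f=f(0)$.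

\begin{definition}\label{def:Theta}
A function $g:\mathbb Z^r\to[0,\infty)$ is an \emph{admissible weight} for a linear model if $g(0)>0$, $g$ vanishes outside $\Delta_\rho$, and $\hat g\ge0$ on $\mathbb T^r$. Its \emph{ratio} is $R(g)=\sum_vg(v)/g(0)$. The parameter $\Theta(G)$ is the supremum of $R(g)$ over all admissible weights for all linear models of $G$.
\end{definition}

Every model has the \emph{standard weight} $g_\rho(v)=|\{(p,p'):\rho(p)-\rho(p')=v\}|$. It is admissible because $\hat g_\rho(w)=|\sum_pw^{\rho(p)}|^2$, and its ratio is $q^2/q=q$ because $\rho$ is injective. Thus $\Theta(G)\ge q$. By \eqref{eq:pd}, $R(g)\le|\Delta_\rho|\le q^2-q+1$, so $\Theta(G)$ is finite.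

\subsection{The bound}

\begin{proposition}\label{prop:lower}
If $g$ is an admissible weight for a linear model of $G$, then
\[
\liminf_{n\to\infty}\frac{m(G,n)\ln n}{2n}\ \ge\ \ln R(g).
\]
\end{proposition}

\begin{proof}
Write $R=R(g)$, $\Delta=\Delta_\rho$, and let $b$ be the diameter of $G$. Let $\{y^{(1)},\dots,y^{(m)}\}$ be a resolving set of $G^n$ with $m=m(G,n)$. If $m>n$, then $m\ln n/(2n)>\frac12\ln n$, which exceeds $\ln R$ for large $n$. So we assume $m\le n$.

\emph{The queries as a linear map.} Define a homomorphism $M:(\mathbb Z^r)^n\to\mathbb Z^m$ by $M(v)_j=\sum_{i=1}^n\ell_{y^{(j)}_i}(v_i)$. If $v_i=\rho(x_i)-\rho(x'_i)$ for two words $x,x'$, then the constants of the model cancel and $M(v)_j=d(x,y^{(j)})-d(x',y^{(j)})$. Every element of $\Delta^n$ arises in this way, and it is nonzero only if $x\neq x'$. Since the queries resolve $G^n$,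
\begin{equation}\label{eq:kernel}
\ker M\cap\Delta^n=\{0\}.
\end{equation}

\emph{No value is likely.} Let $U=(U_1,\dots,U_n)$ have independent entries with $\Pr(U_i=v)=g(v)/\sum g$, and let $f(y)=\Pr(MU=y)$ for $y\in\mathbb Z^m$. Write $MU=\sum_iM_iU_i$ with homomorphisms $M_i:\mathbb Z^r\to\mathbb Z^m$. For $z\in\mathbb T^m$ the map $v\mapsto z^{M_iv}$ equals $v\mapsto w_i^{\,v}$, where $w_i\in\mathbb T^r$ has the coordinates $z^{M_ie_1},\dots,z^{M_ie_r}$ and $e_1,\dots,e_r$ is the standard basis. By independence,
\[
\hat f(z)=\mathbb E\,z^{MU}=\prod_{i=1}^n\mathbb E\,z^{M_iU_i}=\prod_{i=1}^n\frac{\hat g(w_i)}{\sum g}\ \ge\ 0 .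
\]
So $f(y)\le f(0)$ for all $y$ by \eqref{eq:pd}. As $U\in\Delta^n$ with probability one, \eqref{eq:kernel} gives $f(0)=\Pr(U=0)=R^{-n}$.

\emph{Few values carry half of the mass.} Hoeffding's inequality states that if $Z_1,\dots,Z_n$ are independent with mean zero and $|Z_i|\le b$, then $\Pr(|\sum_iZ_i|\ge s)\le2e^{-s^2/(2b^2n)}$. It applies to $(MU)_j=\sum_i\ell_{y^{(j)}_i}(U_i)$: the summands have mean zero because $g$ is even by \eqref{eq:pd}, and they lie in $[-b,b]$ because $\ell_v(\rho(p)-\rho(p'))=d_G(p,v)-d_G(p',v)$. For $s=b\sqrt{2n\ln(4m)}$ the bound equals $1/(2m)$, so a union bound over $j$ gives $\Pr(MU\in[-s,s]^m)\ge\frac12$.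

The cube $[-s,s]^m$ contains at most $(2s+1)^m$ integer points, each of probability at most $R^{-n}$. Hence $\frac12\le(2s+1)^mR^{-n}$, that is, $m\ln(2s+1)\ge n\ln R-\ln2$. Since $m\le n$, we have $\ln(2s+1)\le\frac12\ln n+O(\ln\ln n)$, and the claim follows.
\end{proof}

Taking the supremum over $g$ and using \eqref{eq:normal} proves the lower bound in Theorem~\ref{thm:two}. The standard weight gives \eqref{eq:count}.

\begin{remark}\label{rem:K2}
Each condition in Definition~\ref{def:Theta} has its role: $g\ge0$ makes $g/\sum g$ a probability distribution, the support condition lets us use \eqref{eq:kernel}, and $\hat g\ge0$ makes $0$ the most likely value of $MU$. The last condition cannot be dropped. For $K_2$ with vertices $0,1$ take $\rho(p)=p$, so that $d(p,0)=p$, $d(p,1)=1-p$ and $\Delta_\rho=\{-1,0,1\}$. The weight $g(0)=1$, $g(\pm1)=\gamma$ has ratio $1+2\gamma$ and $\hat g(-1)=1-2\gamma$. Admissibility forces ratio at most $2$, while $\gamma=1$ would give the bound $\ln 3$, which contradicts $m(K_2,n)=(2+o(1))\,n/\log_2n$.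
\end{remark}

\section{A weight on the triangular graph}\label{sec:T7}

By \eqref{eq:T7dist}, $T_7$ has a linear model in $\mathbb Z^7$: put $\rho(A)=e_a+e_b$ for $A=\{a,b\}$, and $\ell_B(v)=-\sum_{i\in B}v_i$, $c_B=2$. Its difference set is
\begin{equation}\label{eq:DeltaT7}
\Delta_\rho=\{0\}\cup\{e_i-e_j:i\ne j\}\cup\{e_a+e_b-e_c-e_d:\ a,b,c,d\text{ distinct}\}.
\end{equation}
For $w\in\mathbb T^7$ let $\sigma_1(w)=\sum_iw_i$ and $\sigma_2(w)=\sum_{i<j}w_iw_j=\sum_Aw^{\rho(A)}$. The transform of the standard weight is
\begin{equation}\label{eq:sigma2}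
|\sigma_2(w)|^2=\sum_{A,B}w^{\rho(A)-\rho(B)}=21+5\sum_{i\ne j}w_i\bar w_j+\sum_{A\cap B=\emptyset}w^{\rho(A)-\rho(B)} .
\end{equation}
The factor $5$ appears because $e_i-e_j=(e_i+e_k)-(e_j+e_k)$ for exactly five values of $k$, while distinct ordered pairs $(A,B)$ of disjoint sets give distinct exponents. (At $w=(1,\dots,1)$ the identity reads $441=21+5\cdot42+210$.)

The standard weight has ratio exactly $21$, so we perturb it. A second function whose exponents lie in $\Delta_\rho$ is
\begin{equation}\label{eq:sigma1}
|\sigma_1(w)|^2=7+\sum_{i\ne j}w_i\bar w_j .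
\end{equation}
Its ratio is $49/7=7<21$, so adding it would lower the ratio. We subtract it instead; the coefficient $5$ in \eqref{eq:sigma2} keeps the weight nonnegative. The transform may now become negative, so we add back a constant $c$ and consider
\begin{equation}\label{eq:family}
\hat g(w)=K|\sigma_2(w)|^2+c-|\sigma_1(w)|^2 ,\qquad K\ge1 .
\end{equation}
Here $g(0)=21K+c-7$ and $\sum g=\hat g(1,\dots,1)=441K+c-49$, so
\[
\sum g-21\,g(0)=98-20c .
\]
The ratio exceeds $21$ exactly when $c<4.9$, whatever the value of $K$. A large $K$ makes $\hat g$ positive away from the zeros of $\sigma_2$. On the zeros of $\sigma_2$ the parameter $K$ is of no help, and we need $|\sigma_1|^2\le c$ there. This is the content of the key lemma.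

\begin{lemma}\label{lem:seven}
If $w\in\mathbb T^7$ and $\sigma_2(w)=0$, then $|\sigma_1(w)|^2<4.9$.
\end{lemma}

The proof occupies Section~\ref{sec:seven}. The margin is not wide: for a primitive cube root of unity $\omega$, the point $w=(1,1,1,1,-1,\omega,\omega^2)$ has $\sigma_1=2$ and $\sum_iw_i^2=4$, hence $2\sigma_2=\sigma_1^2-\sum_iw_i^2=0$ and $|\sigma_1|^2=4$.

\begin{proof}[Proof of Theorem~\ref{thm:T7}]
We first find an integer $K\ge1$ with
\begin{equation}\label{eq:K}
K|\sigma_2(w)|^2+4.9-|\sigma_1(w)|^2>0\qquad\text{for all }w\in\mathbb T^7 .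
\end{equation}
If there is none, then for every $K$ there is a point $w_K$ with $0\le K|\sigma_2(w_K)|^2\le|\sigma_1(w_K)|^2-4.9\le44.1$. The torus is compact, and a limit point $w$ of the sequence $(w_K)$ satisfies $\sigma_2(w)=0$ and $|\sigma_1(w)|^2\ge4.9$. This contradicts Lemma~\ref{lem:seven}.

Fix such a $K$. The left side of \eqref{eq:K} is continuous on a compact set, so it is at least $\varepsilon$ for some $\varepsilon\in(0,1)$. Let $g$ be given by \eqref{eq:family} with $c=4.9-\varepsilon$; then $\hat g\ge0$ on $\mathbb T^7$. By \eqref{eq:sigma2} and \eqref{eq:sigma1}, $g$ vanishes outside $\Delta_\rho$ and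
\[
g(0)=21K-2.1-\varepsilon>0,\qquad g(e_i-e_j)=5K-1>0,\qquad g(e_a+e_b-e_c-e_d)=K>0 .
\]
Thus $g$ is admissible. Since $98-20c=20\varepsilon$, its ratio is $\Theta_0=21+20\varepsilon/g(0)>21$. Proposition~\ref{prop:lower} and \eqref{eq:normal} give $\liminf_n m(T_7,n)/(2n/\log_{21}n)\ge\ln\Theta_0/\ln21=\lambda$.
\end{proof}

\begin{remark}\label{rem:why7}
The same family of weights exists for the two-element subsets of $[N]$, with $q=\binom N2$. If $g(0)>0$, the ratio $(Kq^2+c-N^2)/(Kq+c-N)$ exceeds $q$ exactly when $c<N(q-N)/(q-1)$. For $N=3,4,5,6$ this threshold is $0$, $8/5$, $25/9$, $27/7$. On the other hand $\hat g\ge 0$ forces $c\ge|\sigma_1(w)|^2$ at every zero $w$ of $\sigma_2$. The zeros $(1,\omega,\omega^2)$ and $(1,1,1,-1)$ have $|\sigma_1|^2=0$ and $4$. For $w=(1,\dots,1,z,\bar z)$ we have $\sigma_2=\binom{N-2}2+2(N-2)\operatorname{Re}z+1$, which vanishes at $\operatorname{Re}z=-2/3$ for $N=5$ and at $\operatorname{Re}z=-7/8$ for $N=6$, with $|\sigma_1|^2=25/9$ and $81/16$. In each case the threshold is reached or exceeded, so $N=7$ is the first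 case in which the family \eqref{eq:family} can beat the standard weight.
\end{remark}

\section{Seven unit vectors}\label{sec:seven}

We prove Lemma~\ref{lem:seven} by contradiction. The plan is as follows. After a rotation, the hypotheses become four real equations. The two equations for the real parts force five points into the right half-plane and two into the left, with one point far from $\pm1$ and the other six very close to $\pm1$. The two equations for the imaginary parts ask those six points to balance the large imaginary part of the exceptional point, and they are too close to the real axis to do so.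

\begin{proof}[Proof of Lemma~\ref{lem:seven}]
Suppose $\sigma_2(w)=0$ and $|\sigma_1(w)|^2\ge4.9$.

\emph{Step 1: four real equations.} Multiplying all $w_i$ by a common element of $\mathbb T$ preserves the hypotheses, so we may assume that $\sigma=\sigma_1(w)$ is real and positive; then $\sigma\ge\sqrt{4.9}>2.2135$. From $\sigma_1^2=\sum_iw_i^2+2\sigma_2$ we get $\sum_iw_i^2=\sigma^2$. Write $w_i=x_i+\mathrm iy_i$. The real part of the last equation is $\sum_i(x_i^2-y_i^2)=\sigma^2$, and $\sum_i(x_i^2+y_i^2)=7$. Therefore
\begin{equation}\label{eq:four}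
\sum_ix_i=\sigma,\qquad Y:=\sum_iy_i^2=\frac{7-\sigma^2}2\le1.05,\qquad\sum_iy_i=0,\qquad\sum_ix_iy_i=0 .
\end{equation}
As $Y\ge0$, also $\sigma\le\sqrt7<2.646$.

\emph{Step 2: the sign pattern.} Let $s_i=1$ if $x_i\ge0$ and $s_i=-1$ otherwise, and let $\delta_i=1-|x_i|\in[0,1]$, so that $x_i=s_i(1-\delta_i)$. The number $\delta_i$ measures how far $w_i$ is from the nearer of $\pm1$. We have $y_i^2=1-(1-\delta_i)^2=\delta_i(2-\delta_i)$, hence
\begin{equation}\label{eq:dy}
\delta_i\le y_i^2\le2\delta_i ,
\end{equation}
and $\sum_i\delta_i\le Y\le1.05$. Since $\sigma=\sum_is_i-\sum_is_i\delta_i$, the odd integer $\sum_is_i$ is within $1.05$ of $\sigma$, so it lies between $1.16$ and $3.70$ and equals $3$. Thus five signs are positive and two are negative. Number the points so that $s_1=\dots=s_5=1$, $s_6=s_7=-1$, and $\delta_1$ is the largest of $\delta_1,\dots,\delta_5$. Put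
\[
\delta=\delta_1,\qquad\alpha=\delta_2+\delta_3+\delta_4+\delta_5,\qquad\beta=\delta_6+\delta_7,\qquad\theta=3-\sigma\in(0.354,\,0.7865).
\]
The first equation of \eqref{eq:four} reads $\delta+\alpha=\theta+\beta$. For the second, $Y=\frac12(7-(3-\theta)^2)=-1+3\theta-\frac12\theta^2$ and $Y=2\sum_i\delta_i-\sum_i\delta_i^2$ with $\sum_i\delta_i=\theta+2\beta$. Hence
\begin{equation}\label{eq:squares}
\sum_{i=1}^7\delta_i^2=a+4\beta,\qquad a:=1-\theta+\tfrac12\theta^2 .
\end{equation}

\emph{Step 3: one large deviation.} Equation \eqref{eq:squares} says that the sum of the squares of the $\delta_i$ is large compared with their sum, and this forces one of them to dominate. Since $\delta_6^2+\delta_7^2\le\beta$, we have $\delta(\theta+\beta)\ge\sum_{i\le5}\delta_i^2\ge a+3\beta$, that is,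
\begin{equation}\label{eq:deltalow}
\delta\ \ge\ \frac{a+3\beta}{\theta+\beta}.
\end{equation}
We draw three conclusions.

(i) The right side of \eqref{eq:deltalow} is at least $a/\theta$ as soon as $3\theta\ge a$. This holds because $3\theta>1.06$, while $a$ is decreasing in $\theta$ on $(0,1)$ and is less than $0.71$ at $\theta=0.354$. The function $a/\theta=1/\theta-1+\theta/2$ is decreasing on $(0,\sqrt2)$ and exceeds $0.664$ at $\theta=0.7865$. So $\delta>0.664$.

(ii) From $\delta\le1$ we get $2\beta\le\theta-a=2\theta-1-\frac12\theta^2$. The right side is increasing on $(0,2)$ and is less than $0.264$ at $\theta=0.7865$. So $\beta<0.132$.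

(iii) From $\delta\le\theta+\beta$ we get $(\theta+\beta)^2\ge a+3\beta$, that is,
\[
\beta(3-2\theta-\beta)\le h,\qquad h:=\theta^2-a=\tfrac12\theta^2+\theta-1 .
\]
Here $h<0.096$ because $\theta<0.7865$, and $3-2\theta-\beta>3-1.573-0.132=1.295$ by (ii). So $\beta<0.096/1.295<0.075$. Moreover $h\ge0$, which means $\theta\ge\sqrt3-1>0.732$.

\emph{Step 4: the other six deviations are small.} By (i) and (iii), $\alpha=\theta+\beta-\delta<0.7865+0.075-0.664<0.198$. To improve this, substitute $\delta=\theta+\beta-\alpha$ into \eqref{eq:squares} and expand the square: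
\[
h=2\theta\alpha+(4-2\theta)\beta-(\beta-\alpha)^2-\sum_{i\ge2}\delta_i^2 .
\]
Each of the two subtracted terms is at most $\alpha^2+\beta^2$. Using $0.732<\theta<0.7865$ we obtain
\begin{equation}\label{eq:boot}
2\alpha(0.732-\alpha)+\beta(2.427-2\beta)\ \le\ h\ <\ 0.096 .
\end{equation}
With $\alpha<0.198$ and $\beta<0.075$ inside the brackets, \eqref{eq:boot} gives $1.068\,\alpha+2.277\,\beta<0.096$, so $\alpha<0.09$ and $\beta<0.043$. With these better bounds inside the brackets, \eqref{eq:boot} gives
\begin{equation}\label{eq:upper}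
1.28\,\alpha+2.34\,\beta<0.096,\qquad\alpha<0.09,\qquad\beta<0.043 .
\end{equation}

\emph{Step 5: balance of the imaginary parts.} Conjugating all $w_i$ if necessary, assume $y_1>0$. The function $\delta(2-\delta)$ is increasing on $[0,1]$, so $y_1^2>0.664\cdot1.336>0.941^2$. The last two equations of \eqref{eq:four} give $\sum_i(1-x_i)y_i=0$ and $\sum_i(1+x_i)y_i=0$. These combinations are the useful ones, because the first almost annihilates the points near $1$ and the second almost annihilates the points near $-1$:
\begin{align}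
\delta y_1+\sum_{i=2}^5\delta_iy_i+\sum_{i=6}^7(2-\delta_i)y_i&=0,\label{eq:bal1}\\
(2-\delta)y_1+\sum_{i=2}^5(2-\delta_i)y_i+\sum_{i=6}^7\delta_iy_i&=0.\label{eq:bal2}
\end{align}

In \eqref{eq:bal1}, $\delta y_1>0.664\cdot0.941>0.624$. By \eqref{eq:dy} and \eqref{eq:upper}, $\sum_{i=2}^5\delta_i|y_i|\le\sum_{i=2}^5\delta_i\sqrt{2\delta_i}\le\alpha\sqrt{2\alpha}<0.039$. Hence $2(|y_6|+|y_7|)>0.585$. By \eqref{eq:dy} and the Cauchy--Schwarz inequality with two terms,
\[
2\beta\ \ge\ y_6^2+y_7^2\ \ge\ \tfrac12(|y_6|+|y_7|)^2\ >\ \tfrac12\cdot0.2925^2\ >\ 0.0426,\qquad\text{so }\beta>0.0213 .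
\]

In \eqref{eq:bal2}, the square of the first term is $(2-\delta)^3\delta$. Its derivative $(2-\delta)^2(2-4\delta)$ is negative for $\frac12<\delta\le 1$, and $\delta\le\theta+\beta<0.83$. So $(2-\delta)^2y_1^2>1.17^3\cdot0.83>1.152^2$. Also $\delta_6|y_6|+\delta_7|y_7|\le\beta\sqrt{2\beta}<0.013$. Hence $2\sum_{i=2}^5|y_i|>1.139$. By \eqref{eq:dy} and the Cauchy--Schwarz inequality with four terms,
\[
2\alpha\ \ge\ \sum_{i=2}^5y_i^2\ \ge\ \tfrac14\Big(\sum_{i=2}^5|y_i|\Big)^2\ >\ \tfrac14\cdot0.5695^2\ >\ 0.081,\qquad\text{so }\alpha>0.0405 .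
\]
Then $1.28\,\alpha+2.34\,\beta>0.0518+0.0498>0.1$, which contradicts \eqref{eq:upper}.
\end{proof}

\section{Counterexamples of every large order}\label{sec:many}

The gain in Theorem~\ref{thm:T7} survives taking powers: the power $T_7^{\,k}$ has $21^k$ vertices and its $n$-th power is $T_7^{\,kn}$. To reach an order $q$ between two powers of $21$ we add vertices that are useless as queries. This costs a factor $k/(k+1)$, which is negligible against $\lambda$ when $k$ is large.

\begin{proof}[Proof of Theorem~\ref{thm:many}]
Let $21^k\le q<21^{k+1}$ with $k\ge1$, and let $F=T_7^{\,k}$. Form $G$ by attaching to a vertex $o$ of $F$ a pendant path with $q-21^k$ new vertices. Then $G$ is connected, has $q$ vertices, and $d_G=d_F$ on $V(F)$. Let $S$ resolve $G^n$. For $y\in S$ let $y'\in V(F)^n$ be obtained by replacing every coordinate $y_i$ that is a new vertex by $o$. At such a coordinate, $d_G(p,y_i)=d_F(p,o)+d_G(o,y_i)$ for all $p\in V(F)$, because every path from $p$ to $y_i$ passes through $o$. So $d(x,y)-d(x,y')$ does not depend on $x\in V(F)^n$, and two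 words in $V(F)^n$ that are separated by $y$ are separated by $y'$. Hence $\{y':y\in S\}$ resolves $F^n=T_7^{\,kn}$, and $m(G,n)\ge m(T_7,kn)$.

For fixed $k$ we have $\ln(kn)=(1+o(1))\ln n$, so Theorem~\ref{thm:T7} and \eqref{eq:normal} give $m(G,n)\ge(2\lambda-o(1))\,kn\ln21/\ln n$. Since $\ln q<(k+1)\ln21$,
\[
\liminf_{n\to\infty}\frac{m(G,n)\ln n}{2n\ln q}\ \ge\ \frac{\lambda k}{k+1}.
\]
The right side is at least $(1+\lambda)/2$ if and only if $k(\lambda-1)\ge\lambda+1$. So the first statement holds with $c=(\lambda-1)/2$ and $q_0=21^{k_0}$, where $k_0=\lceil(\lambda+1)/(\lambda-1)\rceil$.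

For the second statement let $H$ be connected with $h$ vertices. Take the model $\rho_1$ of $T_7$ and the weight $g$ of ratio $\Theta_0$ from Section~\ref{sec:T7}, and take any model $\rho_2$ of $H$ with its standard weight $g_2$, of ratio $h$. Distances in $T_7\mathbin{\square}H$ add, so $\rho(A,p)=(\rho_1(A),\rho_2(p))$, together with the homomorphisms $(v,v')\mapsto\ell_B(v)+\ell_{p'}(v')$ and the constants $c_B+c_{p'}$ for $(B,p')\in V(T_7\mathbin{\square}H)$, is a linear model, and $\Delta_\rho=\Delta_{\rho_1}\times\Delta_{\rho_2}$. The function $(v,v')\mapsto g(v)g_2(v')$ is nonnegative, positive at $0$, vanishes outside $\Delta_\rho$, and has transform $\hat g(w)\hat g_2(w')\ge0$. It is therefore admissible, with ratio $\Theta_0h>21h=|V(T_7\mathbin{\square}H)|$. By Proposition~\ref{prop:lower} and \eqref{eq:normal}, the lower limit of $m(T_7\mathbin{\square}H,n)/(2n/\log_{21h}n)$ is at least $\log_{21h}(\Theta_0h)>1$.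
\end{proof}

\section{An upper bound from lattice packings}\label{sec:upper}

Let $V=V(G)$ and $D_v(p)=d_G(p,v)$. The construction of queries follows Lindstr\"om's scheme: the queries are indexed by the subsets of a finite set, and the hidden word is recovered from alternating sums of the answers.

\subsection{Doubly resolving sets}

The construction works for special lengths $n$, and we need to pass to all lengths by concatenation. If $S$ and $S'$ resolve two powers and we extend each query by a fixed word $a$, then the answers to the queries from $S$ are shifted by an unknown constant, the distance from $a$ to the other half of the hidden word. So we use a stronger notion. A set $S\subseteq V^n$ is \emph{doubly resolving} if for all $x\ne x'$ the function $y\mapsto d(x,y)-d(x',y)$ is not constant on $S$. The set $V^n$ is doubly resolving (compare $y=x$ and $y=x'$), and a doubly resolving set resolves $G^n$. Let $\mu(n)\ge m(G,n)$ be the least size of a doubly resolving set in $G^n$.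

\begin{lemma}\label{lem:mu}
$\mu(n)\le\mu(n+1)$ and $\mu(n+n')\le\mu(n)+\mu(n')$.
\end{lemma}

\begin{proof}
Let $S$ be doubly resolving in $G^{n+1}$ and fix $p\in V$. For $x\neq x'$ in $V^n$ and $(y,v)\in S$ we have $d((x,p),(y,v))-d((x',p),(y,v))=d(x,y)-d(x',y)$. So deleting the last coordinate of each query gives a doubly resolving set in $G^n$.

Let $S,S'$ be doubly resolving in $G^n,G^{n'}$, fix $a\in V^n$, $a'\in V^{n'}$, and take $(S\times\{a'\})\cup(\{a\}\times S')$. Let $(x_1,x_2)\ne(x_1',x_2')$. If $x_1\ne x_1'$, then at $(y,a')$ the difference of distances is $d(x_1,y)-d(x_1',y)$ plus a term independent of $y$, so it is not constant on $S\times\{a'\}$. If $x_2\neq x_2'$, the same argument applies to $\{a\}\times S'$.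
\end{proof}

\subsection{The scheme in the smallest case}

\begin{example}\label{ex:scheme}
Let $G=K_2$ with $V=\{0,1\}$, so $D_0(p)-D_1(p)=2p-1$. Take $n=4$ and four queries indexed by the subsets of $\{1,2\}$:
\[
y(\emptyset)=0000,\qquad y(\{1\})=1011,\qquad y(\{2\})=0101,\qquad y(\{1,2\})=1100 .
\]
Let $a_B=d(x,y(B))$. Evaluating coordinate by coordinate,
\begin{align*}
a_\emptyset-a_{\{1\}}-a_{\{2\}}+a_{\{1,2\}}&=(2x_3-1)+2(2x_4-1),\\
a_\emptyset-a_{\{1\}}&=(2x_1-1)+(2x_3-1)+(2x_4-1),\\
a_\emptyset-a_{\{2\}}&=(2x_2-1)+(2x_4-1).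
\end{align*}
The first line gives $x_3+2x_4$, whose binary digits are $x_3$ and $x_4$; then the other two lines give $x_1$ and $x_2$. The coordinates $x_1$, $x_2$ and $(x_3,x_4)$ form blocks belonging to $\{1\}$, $\{2\}$ and $\{1,2\}$. With subsets of $[L]$, the block of a $j$-element set has room for the weights $1,2,\dots,2^{j-1}$, hence for $j$ coordinates. Then $2^L$ queries handle $n=\sum_jj\binom Lj=L2^{L-1}$ coordinates, and $2^L=2n/L$ is about $2n/\log_2n$.
\end{example}

For a general graph we must determine which functions of a letter an alternating sum can produce, and what replaces binary expansion.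

\subsection{The parameter $\tau(G)$}

In an alternating sum the coefficients add up to zero. So the available functions are $\sum_vc_vD_v$ with $c$ in
\[
C_0=\Big\{c\in\mathbb Z^V:\sum_vc_v=0\Big\}.
\]
Such a function sees the vector $(d_G(p,v))_v$ only modulo the all-ones vector $\mathbf 1$. Let $E=\mathbb Z^V/\mathbb Z\mathbf 1$, a free abelian group of rank $q-1$. The homomorphisms $E\to\mathbb Z$ are exactly the maps $[a]\mapsto\sum_vc_va_v$ with $c\in C_0$, and we write $c([a])$ for this value. Let $\varphi(p)\in E$ be the class of $(d_G(p,v))_v$, so that $c(\varphi(p))=\sum_vc_vD_v(p)$. The map $\varphi$ is injective: if $\varphi(p)=\varphi(p')$, then $d_G(p,\cdot)-d_G(p',\cdot)$ is constant, and its values at $p$ and $p'$ are $-d_G(p,p')$ and $d_G(p,p')$, so $p=p'$. Let $\Delta=\{\varphi(p)-\varphi(p'):p,p'\in V\}$, and let $\Lambda$ be the subgroup of $E$ generated by $\Delta$. As a subgroup of a finitely generated free abelian group, $\Lambda$ is free; fix a basis $\xi_1,\dots,\xi_r$.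

\begin{definition}\label{def:tau}
The parameter $\tau(G)$ is the infimum of $|\Gamma|^{1/k}$ over all $k\ge1$, all finite abelian groups $\Gamma$ and all homomorphisms $\psi:\Lambda^k\to\Gamma$ with $\ker\psi\cap\Delta^k=\{0\}$.
\end{definition}

Fix $p_0\in V$ and let $P=\varphi(V)-\varphi(p_0)\subseteq\Lambda$, a set of $q$ points with $P-P=\Delta$. The condition on $\psi$ says that $\psi$ is injective on $P^k$; equivalently, the translates of $P^k$ by the lattice $\ker\psi$ are pairwise disjoint. In particular $|\Gamma|\ge q^k\geq 2$, so $\tau(G)\ge q$. The quotient map $\Lambda\to\Lambda/N\Lambda$ satisfies the condition when $N$ exceeds the absolute values of all coordinates of elements of $\Delta$ in the basis $(\xi_j)$, so $\tau(G)<\infty$. For $K_2$ the group $\Lambda$ is infinite cyclic, $\Delta=\{0,\pm\xi_1\}$, and reduction modulo $2$ gives $\tau(K_2)=2$.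

The next lemma replaces binary expansion: one integer of size about $|\Gamma|^t$ encodes $kt$ letters, and it is a sum of available functions.

\begin{lemma}\label{lem:digits}
Let $\psi:\Lambda^k\to\Gamma$ be as in Definition~\ref{def:tau}. There is a constant $C\ge1$ such that for every $t\ge1$ there are $c^{(1)},\dots,c^{(kt)}\in C_0$ with $\|c^{(i)}\|_1\le C|\Gamma|^t$ for which the map $x\mapsto\sum_{i=1}^{kt}c^{(i)}(\varphi(x_i))$ is injective on $V^{kt}$.
\end{lemma}

\begin{proof}
We build a homomorphism $\Phi:\Lambda^{kt}\to\mathbb Z$ that does not vanish on $\Delta^{kt}\setminus\{0\}$ and is small on a basis, and then express it through $C_0$. By a \emph{basis vector} of a power of $\Lambda$ we mean a vector with $\xi_j$ in one position and $0$ elsewhere.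

\emph{Digits.} Write $\Gamma=\mathbb Z_{N_1}\oplus\dots\oplus\mathbb Z_{N_l}$ with all $N_i\ge2$. Let $f_i:\Lambda^k\to\mathbb Z$ be the homomorphism that takes values in $[0,N_i)$ on basis vectors and reduces modulo $N_i$ to the $i$-th component of $\psi$. Let $C_1\ge1$ be an integer with $|f_i|\le C_1$ on the finite set $\Delta^k$ for all $i$. For $v=(v_0,\dots,v_{t-1})\in(\Lambda^k)^t$ put $F_i(v)=\sum_{s<t}N_i^sf_i(v_s)$. Suppose $v\in\Delta^{kt}$ and $F_i(v)=0$ for all $i$. Reducing modulo $N_i$ gives $f_i(v_0)\equiv0$ for all $i$, so $\psi(v_0)=0$ and $v_0=0$. Then the term $s=0$ vanishes; dividing by $N_i$ and repeating, we get $v=0$.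

\emph{One integer instead of $l$.} Let $Q_i=C_1N_i^t$. On $\Delta^{kt}$ we have $|F_i|\le C_1(N_i^t-1)/(N_i-1)<Q_i$. Put $\Phi=\sum_{i=1}^lQ_1\cdots Q_{i-1}F_i$. If $v\in\Delta^{kt}$ and $\Phi(v)=0$, then $Q_1$ divides $F_1(v)$, so $F_1(v)=0$; dividing by $Q_1$ and repeating, all $F_i(v)$ vanish and $v=0$. On a basis vector, $0\le F_i\le N_i^{t-1}(N_i-1)\le Q_i-1$, and the sum telescopes:
\[
0\le\Phi\le\sum_{i=1}^lQ_1\cdots Q_{i-1}(Q_i-1)=Q_1\cdots Q_l-1<C_1^{\,l}|\Gamma|^t .
\]

\emph{Passing to $C_0$.} A homomorphism $\Lambda\to\mathbb Z$ need not extend to $E$, but a fixed multiple of it does. The $\xi_j$ are linearly independent in $E\otimes\mathbb Q$, so there are rational linear functionals dual to them. Clearing denominators gives an integer $\nu\ge1$ and $c_1,\dots,c_r\in C_0$, depending only on $G$, with $c_j(\xi_j)=\nu$ and $c_j(\xi_{j'})=0$ for $j'\ne j$. Write $\Phi(v)=\sum_{i=1}^{kt}\Phi_i(v_i)$ with $\Phi_i:\Lambda\to\mathbb Z$, and put $c^{(i)}=\sum_j\Phi_i(\xi_j)c_j$. Then $c^{(i)}$ agrees with $\nu\Phi_i$ on $\Lambda$, and $\|c^{(i)}\|_1\le C|\Gamma|^t$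 with $C=C_1^{\,l}\sum_j\|c_j\|_1$. For $x\ne x'$ the vector $v=(\varphi(x_i)-\varphi(x_i'))_i$ is a nonzero element of $\Delta^{kt}$, and the values of the map at $x$ and $x'$ differ by $\nu\Phi(v)\ne0$.
\end{proof}

\begin{lemma}\label{lem:realize}
Let $A$ be a set of size $j\ge1$ and let $c\in C_0$ with $\|c\|_1\le2^j$. There is a map $y$ from the subsets of $A$ to $V$ with $\sum_{B\subseteq A}(-1)^{|B|}D_{y(B)}=\sum_vc_vD_v$.
\end{lemma}

\begin{proof}
There are $2^{j-1}$ subsets of even size and $2^{j-1}$ of odd size. Since $\sum_vc_v=0$, the positive entries of $c$ and the absolute values of the negative entries have the same sum, which is at most $2^{j-1}$. Assign each $v$ with $c_v>0$ to $c_v$ even sets and each $v$ with $c_v<0$ to $|c_v|$ odd sets, using no set twice. Equally many even and odd sets remain; assign one fixed vertex to all of them, so that their contributions cancel.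
\end{proof}

\subsection{The general scheme}

Fix $\psi:\Lambda^k\to\Gamma$ and $C$ as in Lemma~\ref{lem:digits}. For $j\ge1$ let $t(j)$ be the largest $t\ge0$ with $C|\Gamma|^t\le2^j$, and $t(j)=0$ if there is none. In both cases, and because $C\ge1$ and $|\Gamma|\ge2$,
\[
\frac{j-\log_2C}{\log_2|\Gamma|}-1\ \le\ t(j)\ \le\ j .
\]
Let $n_L=k\sum_{j=1}^L\binom Lj\,t(j)$. Using $\sum_jj\binom Lj=L2^{L-1}$ we get
\begin{equation}\label{eq:nL}
\frac{k\,L\,2^{L-1}}{\log_2|\Gamma|}-O(2^L)\ \le\ n_L\ \le\ k\,L\,2^{L-1}.
\end{equation}

\begin{proposition}\label{prop:scheme}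
If $n_L\ge1$, then $\mu(n_L)\le2^L$.
\end{proposition}

\begin{proof}
Divide the $n_L$ coordinates into blocks, one for each nonempty $A\subseteq[L]$, where the block of $A$ consists of the coordinates $(A,i)$ with $1\le i\le k\,t(|A|)$. For a nonempty block take $c^{(i)}$ from Lemma~\ref{lem:digits} with $t=t(|A|)$, and put $f_{A,i}=\sum_vc^{(i)}_vD_v$. Since $\|c^{(i)}\|_1\le2^{|A|}$, Lemma~\ref{lem:realize} provides a map $y_{A,i}$ on the subsets of $A$ that realizes $f_{A,i}$. For $B\subseteq[L]$ let the query $y(B)$ have the entry $y_{A,i}(B\cap A)$ at the coordinate $(A,i)$. For a word $x$ and a nonempty $A'\subseteq[L]$,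
\begin{equation}\label{eq:alt}
\sum_{B\subseteq A'}(-1)^{|B|}d(x,y(B))=\sum_{(A,i)}\ \sum_{B\subseteq A'}(-1)^{|B|}D_{y_{A,i}(B\cap A)}(x_{A,i}) .
\end{equation}
Consider the inner sum for a coordinate $(A,i)$. If $A'\not\subseteq A$, pick $e\in A'\setminus A$ and pair each $B$ not containing $e$ with $B\cup\{e\}$; the two sets have the same intersection with $A$ and opposite signs, so the inner sum is $0$. If $A=A'$, the inner sum is $f_{A',i}(x_{A',i})$. If $A\supsetneq A'$, it is some function of $x_{A,i}$.

Now let $x\ne x'$ and suppose that $d(x,y(B))-d(x',y(B))$ is independent of $B$. Choose $A'$ of largest size among the sets on whose blocks $x$ and $x'$ differ. Since $A'$ is nonempty, $\sum_{B\subseteq A'}(-1)^{|B|}=0$, so the left side of \eqref{eq:alt} is the same for $x$ and $x'$. On the right side the blocks of the sets $A\supsetneq A'$ contribute equally, by the choice of $A'$. Hence $\sum_if_{A',i}(x_{A',i})=\sum_if_{A',i}(x'_{A',i})$, and Lemma~\ref{lem:digits} shows that $x$ and $x'$ agree on the block of $A'$, a contradiction. So the queries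 $y(B)$ form a doubly resolving set of size at most $2^L$.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:two}]
For large $n$ let $L=\lfloor\log_2n-2\log_2\log_2n\rfloor$. Then $L=(1+o(1))\log_2n$ and $2^L\le n/(\log_2n)^2$, so \eqref{eq:nL} gives $1\le n_L\le kn/\log_2n=o(n)$. By Lemma~\ref{lem:mu} and Proposition~\ref{prop:scheme},
\[
m(G,n)\le\mu(n)\le\mu\Big(\Big\lceil\frac n{n_L}\Big\rceil n_L\Big)\le\Big\lceil\frac n{n_L}\Big\rceil2^L=(1+o(1))\,\frac{n\,2^L}{n_L}.
\]
The lower bound in \eqref{eq:nL} gives $2^L/n_L\le(2+o(1))\log_2|\Gamma|/(kL)$. Therefore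
\[
m(G,n)\le(2+o(1))\,\frac{n\log_2|\Gamma|^{1/k}}{\log_2n}=(1+o(1))\,\frac{2n}{\log_qn}\,\log_q|\Gamma|^{1/k}.
\]
Taking the infimum over $\psi$ finishes the proof.
\end{proof}

\section{Comparing the two bounds}\label{sec:compare}

Theorem~\ref{thm:two} gives $q\le\Theta(G)\le\tau(G)$. The conjectured formula holds for $G$ whenever $\tau(G)=q$, and it fails whenever $\Theta(G)>q$. In the notation of Section~\ref{sec:upper}, $\tau(G)=q$ holds, for example, if some homomorphism from $\Lambda$ to a group of order $q$ is injective on a translate of $\varphi(V)$ lying in $\Lambda$, such as $P$.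

\begin{example}\label{ex:fullrank}
The $q-1$ elements $\varphi(p)-\varphi(p_0)$ with $p\ne p_0$ generate $\Lambda$. If $\Lambda$ has rank $q-1$, they form a basis, and sending them to the $q-1$ nonzero elements of $\mathbb Z_q$ defines a homomorphism that is injective on $P$. So $\tau(G)=q$ in this case. For $K_q$ we have $\varphi(p)=-[e_p]$, and a relation $\sum_{p\ne p_0}a_p(e_{p_0}-e_p)=\gamma\mathbf 1$ forces $\gamma=0$ (sum the coordinates) and then $a_p=0$ for all $p$. This recovers the formula for complete graphs. It also shows that in every counterexample to the conjecture $\Lambda$ has rank less than $q-1$. For $T_7$ the rank is $6$, as the next proof shows, while $q-1=20$.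
\end{example}

\begin{corollary}\label{cor:T7}
We have $\tau(T_7)\le51$, and with $\lambda>1$ as in Theorem~\ref{thm:T7},
\[
2\lambda\ \le\ \liminf_{n\to\infty}\frac{m(T_7,n)}{n/\log_{21}n}\ \le\ \limsup_{n\to\infty}\frac{m(T_7,n)}{n/\log_{21}n}\ \le\ 2\log_{21}51\ <\ 2.59 .
\]
\end{corollary}

\begin{proof}
Let $\rho$ be the model of Section~\ref{sec:T7} and let $\Lambda'\subseteq\mathbb Z^7$ be the group generated by $\Delta_\rho$. By \eqref{eq:DeltaT7}, $\Lambda'$ consists of all integer vectors with coordinate sum $0$, so it has rank $6$. Let $\pi:\Lambda'\to E$ send $v$ to the class of $(\ell_B(v))_B$. Then $\pi(\rho(A)-\rho(A'))=\varphi(A)-\varphi(A')$, so $\pi$ maps $\Delta_\rho$ onto $\Delta$ and $\Lambda'$ onto $\Lambda$. If $\pi(v)=0$, then all sums $v_i+v_j$ with $i\ne j$ are equal. Comparing $v_i+v_k$ with $v_j+v_k$ shows that all $v_i$ are equal, and their sum is $0$, so $v=0$. Thus $\pi$ is an isomorphism onto $\Lambda$, and it suffices to find a homomorphism $\psi:\Lambda'\to\mathbb Z_{51}$ that is nonzero on $\Delta_\rho\setminus\{0\}$.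

Let $(u_1,\dots,u_7)=(0,1,4,10,18,23,25)$ and $\psi(v)=\sum_iu_iv_i\bmod51$. The positive differences $u_j-u_i$, grouped by $i=1,\dots,6$, are
\[
1,4,10,18,23,25;\quad3,9,17,22,24;\quad6,14,19,21;\quad8,13,15;\quad5,7;\quad2 .
\]
These $21$ numbers are distinct and at most $25$. So the $42$ differences $u_i-u_j$ with $i\ne j$ are distinct nonzero integers in $[-25,25]$, and they remain distinct and nonzero modulo $51$. Hence $\psi(e_i-e_j)\ne0$, and $\psi(e_a+e_b-e_c-e_d)=(u_a-u_c)-(u_d-u_b)\ne0$ in $\mathbb Z_{51}$ for distinct $a,b,c,d$. This proves $\tau(T_7)\le51$. The inequalities follow from Theorems~\ref{thm:T7} and~\ref{thm:two}, together with $2\ln51/\ln21<2\cdot3.932/3.044<2.59$.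
\end{proof}

We do not determine the exact constant for $T_7$.

\begin{thebibliography}{1}

\bibitem{problem}
\emph{On the metric dimension of Cartesian powers of a graph},
\texttt{http://ru.discrete-mathematics.org/conferences/201805/wog/polianskii.pdf}

\end{thebibliography}
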